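\title{Convex domains with a stationary hot spot\\ and no essential symmetry}


\begin{abstract}
A bounded convex domain that starts at temperature $1$ and is cooled to temperature $0$ along its boundary has a unique hottest point at each time $t>0$. If the symmetry group of the domain has only one fixed point, the hottest point sits there for all time. It was conjectured that, conversely, a hottest point that never moves forces the symmetry group to have only one fixed point. We disprove this in every dimension $n\ge4$. The simplest example in $\mathbb R^4$ is obtained by rotating a regular pentagon about its axis, the orthogonal section being $\mathbb R^3$. The heat flow of such a domain reduces to planar heat flow on the pentagon, and the fivefold symmetry of the pentagon, which is not a symmetry of the four-dimensional domain, holds the hot spot in place. We also give real-analytic examples arbitrarily close to the ball and examples in $\mathbb R^n$ for which the subspace of vectors fixed by the symmetry group has any prescribed dimension $k$ with $1\le k\le n/4$, and we show that among the rotated regular polygons the triangle is the only one without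 a stationary hot spot.
\end{abstract}

\section{The question and the results}

Let $\Omega\subset\mathbb R^n$ be a bounded convex domain and let $u$ be the bounded solution of
\[
u_t=\Delta u\ \text{ in }\Omega\times(0,\infty),\qquad u(x,0)=1\ (x\in\Omega),\qquad u(x,t)=0\ (x\in\partial\Omega,\ t>0).
\]
The set of \emph{hot spots} at time $t>0$ is
\[
P(t)=\{\xi\in\Omega:\ u(\xi,t)=\max_{\Omega}u(\cdot,t)\}.
\]
We say that $\Omega$ has a \emph{stationary hot spot} $\xi_0\in\Omega$ if $P(t)=\{\xi_0\}$ for all $t>0$. Let $\mathcal G=\mathcal G(\Omega)$ be the group of Euclidean isometries $g$ of $\mathbb R^n$ with $g(\Omega)=\Omega$. Every $g\in\mathcal G$ fixes the centroid of $\Omega$. We say that $\mathcal G$ \emph{acts essentially} if the centroid is the only point of $\mathbb R^n$ fixed by all of $\mathcal G$.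

The two notions are linked in one direction. On a convex domain $P(t)$ is a single point for each $t$ (Lemma~\ref{lem:hot}), and this point is fixed by $\mathcal G$. So if $\mathcal G$ acts essentially, the hot spot has nowhere to go and is stationary. For the converse, note that a point $\xi_0\in\Omega$ is a stationary hot spot exactly when
\begin{equation}\label{eq:grad}
\nabla u(\xi_0,t)=0\qquad\text{for all }t>0 .
\end{equation}
This is a one-parameter family of equations on a single point, and symmetry is the obvious way to satisfy them all at once. It is thus natural to guess that symmetry is the only way.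

\begin{conjecture}[{Conjecture 5.4 of \cite{source}}]
If a bounded convex domain $\Omega\subset\mathbb R^n$ possesses a stationary hot spot, then its symmetry group $\mathcal G$ acts essentially.
\end{conjecture}

For $n=1$ this is trivially true: every bounded interval is symmetric about its midpoint. We show that it is false for every $n\ge4$. The method says nothing about $n=2,3$, which are left unsettled here.

\medskip
\noindent\textbf{Notation.} Points of $\mathbb R^4$ are written $X=(x,z)$ with $x\in\mathbb R^3$, $z\in\mathbb R$, and $e_4=(0,0,0,1)$. Points of $\mathbb R^2$ are written $(r,z)$, or $\zeta=r+iz$. A \emph{profile} is a nonempty bounded convex open set $E\subset\mathbb R^2$ that is invariant under $(r,z)\mapsto(-r,z)$. For a profile $E$ put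
\[
\Omega_E=\{(x,z)\in\mathbb R^3\times\mathbb R:\ (|x|,z)\in E\}.
\]
For $m\ge3$ let $E_m$ be the open regular $m$-gon with vertices $ie^{2\pi ik/m}$, $0\le k<m$. It is a profile, because $\zeta\mapsto-\bar\zeta$ maps $ie^{i\varphi}$ to $ie^{-i\varphi}$.

\begin{theorem}\label{thm:main}
Let $a>0$ and $n\ge4$. Then $\Omega=\Omega_{E_5}\times(-a,a)^{n-4}$ is a bounded convex domain in $\mathbb R^n$ with stationary hot spot $0$, and every element of its symmetry group fixes both $0$ and $(e_4,0)\in\mathbb R^4\times\mathbb R^{n-4}$. So $\mathcal G$ does not act essentially.
\end{theorem}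

\begin{theorem}\label{thm:general}
Let $E\subset\mathbb R^2$ be a nonempty bounded convex open set invariant under $(r,z)\mapsto(-r,z)$ and under rotation about $0$ by $2\pi/m$, where $m\ge2$ and $m\ne3$. Then $0$ is a stationary hot spot of $\Omega_E\subset\mathbb R^4$. The group $\mathcal G(\Omega_E)$ acts essentially if and only if $E$ is invariant under $(r,z)\mapsto(r,-z)$; otherwise $\mathcal G(\Omega_E)=O(3)\times\{1\}$.

In particular, let $T_5(s)=16s^5-20s^3+5s$. Then for $0<\varepsilon<1/27$ the domain
\[
\{X\in\mathbb R^4:\ |X|<1+\varepsilon\,T_5(X_4/|X|)\}
\]
\textup{(}with the origin included\textup{)} has real-analytic boundary, is convex, and has a stationary hot spot, but its symmetry group does not act essentially. As $\varepsilon\to0$ it converges to the unit ball in $C^\infty$.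
\end{theorem}

\begin{theorem}\label{thm:large}
For $n\ge4$ and $1\le k\le\lfloor n/4\rfloor$ there is a bounded convex domain $\Omega\subset\mathbb R^n$ with stationary hot spot $0$ such that the subspace of vectors fixed by $\mathcal G$ has dimension exactly $k$.
\end{theorem}

The last result shows that the exclusion of $m=3$ in Theorem~\ref{thm:general} is necessary.

\begin{theorem}\label{thm:polygons}
Let $m\ge3$. The domain $\Omega_{E_m}\subset\mathbb R^4$ has a stationary hot spot if and only if $m\ne3$, and $\mathcal G(\Omega_{E_m})$ acts essentially if and only if $m$ is even. So $\Omega_{E_m}$ is a counterexample to the conjecture exactly for odd $m\ge5$.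
\end{theorem}

\section{The idea, on the pentagon}\label{sec:idea}

Let $E=E_5$ and let $u$ be the solution on $\Omega_E$. It is invariant under $O(3)$ acting on $x$, so $\nabla_xu(0,t)=0$, and everything depends on $\partial_zu(0,t)$. The domain is not symmetric under $z\mapsto-z$, so nothing visible in $\mathbb R^4$ makes this derivative vanish.

Write $u=w(|x|,z,t)$. The Laplacian of $\mathbb R^3$ acts on radial functions by $w_{rr}+\frac2rw_r=\frac1r(rw)_{rr}$. Hence $U=rw$ solves the ordinary heat equation on the pentagon, with zero boundary values and initial datum $r$. Now the pentagon has fivefold symmetry, and so does the planar heat equation. The datum $r$ is not invariant under rotations, but if $g$ is rotation by $\theta=72^\circ$, then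
\[
r\circ g+r\circ g^{-1}=2\cos\theta\; r ,
\]
and by uniqueness the flow preserves this linear relation: $U\circ g+U\circ g^{-1}=2\cos\theta\,U$. The function $U$ is odd in $r$, so near $0$
\[
U=w(0,0,t)\,r+c(t)\,rz+(\text{terms of order}\ge3),\qquad c(t)=\partial_zu(0,t).
\]
Since $rz=\frac12\operatorname{Im}\zeta^2$, we have $rz\circ g+rz\circ g^{-1}=2\cos2\theta\;rz$. Comparing coefficients of $rz$ gives $2\cos144^\circ\,c=2\cos72^\circ\,c$. The two cosines have different signs, so $c(t)=0$ for all $t$.

In terms of Fourier series on small circles about $0$, the relation says that $U$ contains only angular frequencies $\equiv\pm1$ modulo $5$, and $rz$ has frequency $2$. With $m$-fold symmetry the frequencies that can occur are $\equiv\pm1$ modulo $m$, and $2\equiv\pm1$ exactly for $m=1$ and $m=3$. For the triangle the argument breaks down ($\cos240^\circ=\cos120^\circ$), and Theorem~\ref{thm:polygons} shows that the conclusion does too.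

Two comments may help. First, the section $\mathbb R^3$ is special. For $O(N)$-invariant flow on $\mathbb R^N\times\mathbb R$, the substitution $w=r^{-(N-1)/2}U$ turns $w_{rr}+\frac{N-1}rw_r$ into $r^{-(N-1)/2}\bigl(U_{rr}-\frac{(N-1)(N-3)}{4r^2}U\bigr)$. The extra potential destroys the rotational symmetry of the planar problem unless $N=1$ or $N=3$. For $N=1$ the profile is the domain itself and there is nothing hidden; so $N=3$, and $n=4$ is the first dimension that the method reaches.

Second, here is a heuristic check in $\mathbb R^4$. For small $t$ one expects the hot spot at $0$ to feel first the places where the largest ball about $0$, of radius $d$ say, touches $\partial\Omega_E$. For the pentagon these are the point $-d\,e_4$ and two $2$-spheres, of radii $d\cos54^\circ$ and $d\cos18^\circ$ at heights $d\sin54^\circ$ and $-d\sin18^\circ$. A single point counts for less than a sphere, and the two spheres, which lie on opposite sides of $z=0$, balance when area times distance from $z=0$ is the same for both, that is, when $\cos^254^\circ\sin54^\circ=\cos^218^\circ\sin18^\circ$. Since $\cos^2\varphi\sin\varphi=\frac14(\sin\varphi+\sin3\varphi)$,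 both sides equal $\frac14(\sin18^\circ+\sin54^\circ)$. For the triangle there are one point below and only one sphere, above, with nothing to balance it. Section~\ref{sec:triangle} gives a rigorous proof that the hot spot then moves.

\section{Heat flow on bounded convex domains}

Let $D\subset\mathbb R^N$ be a bounded convex domain and $f$ a bounded continuous function on $D$. By the \emph{bounded solution on $D$ with datum $f$} we mean a bounded function that is $C^{2,1}$ and solves the heat equation in $D\times(0,\infty)$, is continuous on $(\overline D\times[0,\infty))\setminus(\partial D\times\{0\})$, equals $f$ on $D\times\{0\}$, and vanishes on $\partial D\times(0,\infty)$. By standard interior regularity such a function is $C^\infty$ in $D\times(0,\infty)$ and real-analytic in $x$ for each fixed $t>0$. For the datum $1$ a bounded solution exists (this is standard); for the other data below we exhibit one.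

For the datum $1$ the solution is discontinuous at the corner $\partial D\times\{0\}$, so the comparison principle needs a short argument.

\begin{lemma}\label{lem:unique}
Let $h$ be bounded, of class $C^{2,1}$ and a solution of the heat equation in $D\times(0,\infty)$, and continuous on $(\overline D\times[0,\infty))\setminus(\partial D\times\{0\})$. If $h\le0$ on $D\times\{0\}$ and on $\partial D\times(0,\infty)$, then $h\le0$. Consequently there is at most one bounded solution with given datum $f$.
\end{lemma}

\begin{proof}
Let $|h|\le M$. The boundary of a bounded convex set is compact and has measure zero, so for $\varepsilon>0$ there is an open set $N_\varepsilon\supset\partial D$ with $|N_\varepsilon|\le\varepsilon$. Put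
\[
\psi(x,t)=\int_{N_\varepsilon}(4\pi t)^{-N/2}e^{-|x-y|^2/4t}\,dy .
\]
Then $\psi\ge0$ solves the heat equation for $t>0$, and $\psi(x,t)\to1$ as $(x,t)\to(x_0,0)$ for every $x_0\in\partial D$, because $N_\varepsilon$ contains a neighborhood of $x_0$. Fix $T>0$. Then $\limsup(h-M\psi)\le0$ at every point of the parabolic boundary of $D\times(0,T]$: at corner points because $h\le M$ and $M\psi\to M$, elsewhere because $h\le0$ there and $\psi\ge0$. The maximum principle gives $h\le M\psi\le M\varepsilon(4\pi t)^{-N/2}$ on $D\times(0,T]$. Let $\varepsilon\to0$; as $T$ is arbitrary, $h\le0$. For uniqueness, apply this to the difference of two solutions and to its negative.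
\end{proof}

If $g$ is an isometry with $g(D)=D$, then the bounded solution $u$ with datum $1$ and the function $u(gx,t)$ have the same datum; hence $u(gx,t)=u(x,t)$. In particular $g(P(t))=P(t)$, and \emph{every symmetry of $D$ fixes a stationary hot spot of $D$}.

\begin{lemma}\label{lem:hot}
Let $\Omega$ be a bounded convex domain and $u$ the bounded solution with datum $1$. For each $t>0$ the set $P(t)$ is a single point, and this point is the only critical point of $u(\cdot,t)$ in $\Omega$. So a point $\xi_0\in\Omega$ is a stationary hot spot if and only if \eqref{eq:grad} holds.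
\end{lemma}

\begin{proof}
Lemma~\ref{lem:unique}, applied to $-u$, gives $u\ge0$. By the strong maximum principle $u>0$ in $\Omega\times(0,\infty)$: a zero at time $t_0$ would force $u=0$ on $\Omega\times(0,t_0]$, contradicting the datum $1$. Since $u(\cdot,t)$ is continuous on $\overline\Omega$ and vanishes on $\partial\Omega$, its maximum is attained in $\Omega$. By Brascamp and Lieb \cite{BL} the function $\log u(\cdot,t)$ is concave: the Dirichlet heat kernel of a convex domain is log-concave, and the flow preserves log-concavity of the initial datum. A critical point of a concave function is a maximum point, so every critical point of $u(\cdot,t)$ lies in $P(t)$.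

Suppose $P(t)$ contained two points. By concavity of $\log u(\cdot,t)$ the function $u(\cdot,t)$ would be constant on the segment joining them, and by analyticity it would be constant on the whole chord of $\Omega$ through them. This contradicts $u>0$ inside $\Omega$ and $u(\cdot,t)\to0$ at the ends of the chord.
\end{proof}

This proves what was said in the introduction: if $\mathcal G$ acts essentially, then $P(t)$ is a $\mathcal G$-invariant single point, hence the centroid, for all $t>0$. Convexity is used in the lemma through log-concavity; it is what turns the local statement \eqref{eq:grad} into a statement about the global maximum.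

\begin{lemma}\label{lem:product}
Let $D_1\subset\mathbb R^{N_1}$ and $D_2\subset\mathbb R^{N_2}$ be bounded convex domains with stationary hot spots $\xi_1,\xi_2$, and let $R>0$. Then $D_1\times D_2$ has stationary hot spot $(\xi_1,\xi_2)$, and $RD_1$ has stationary hot spot $R\xi_1$. The interval $(-a,a)$ has stationary hot spot $0$.
\end{lemma}

\begin{proof}
Let $u_1,u_2$ be the solutions with datum $1$. The function $u_1(x_1,t)u_2(x_2,t)$ is bounded, solves the heat equation and has datum $1$. If $t>0$ it is continuous up to the boundary and vanishes there, since one factor does; at $t=0$ continuity is required only at points of $D_1\times D_2$. So it is the bounded solution on $D_1\times D_2$, and its gradient vanishes at $(\xi_1,\xi_2)$ for all $t>0$. Lemma~\ref{lem:hot} gives the first claim. The solution on $RD_1$ is $u_1(x/R,t/R^2)$, which gives the second. The solution on $(-a,a)$ is even by symmetry, so its derivative vanishes at $0$, and Lemma~\ref{lem:hot} gives the third.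
\end{proof}

\section{Reduction to the plane}

\begin{lemma}\label{lem:reduction}
Let $E$ be a profile. Then $\Omega_E$ is open, bounded and convex, and $\overline{\Omega_E}=\{(x,z):(|x|,z)\in\overline E\}$. If $u$ is the bounded solution on $\Omega_E$ with datum $1$, then
\[
U(r,z,t)=r\,u\bigl((r,0,0),z,t\bigr),\qquad (r,z)\in E,
\]
is the bounded solution on $E$ with datum $r$, it is odd in $r$, and
\begin{equation}\label{eq:mixed}
\partial_r\partial_zU(0,z,t)=\partial_zu\bigl((0,0,0),z,t\bigr)\qquad\text{whenever }(0,z)\in E.
\end{equation}
\end{lemma}

\begin{proof}
$\Omega_E$ is the preimage of $E$ under the continuous map $(x,z)\mapsto(|x|,z)$, so it is open, and it is bounded. For convexity, let $(x,z),(x',z')\in\Omega_E$ and $\lambda\in[0,1]$, and put $\rho=\lambda|x|+(1-\lambda)|x'|$, $z_\lambda=\lambda z+(1-\lambda)z'$. Then $(\rho,z_\lambda)\in E$, hence $(-\rho,z_\lambda)\in E$. Since $|\lambda x+(1-\lambda)x'|\le\rho$, the point $(|\lambda x+(1-\lambda)x'|,z_\lambda)$ lies between these two and belongs to $E$.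

Points of $\overline{\Omega_E}$ satisfy $(|x|,z)\in\overline E$ by continuity. Conversely, let $(|x|,z)=\lim(r_j,z_j)$ with $(r_j,z_j)\in E$, and write $x=|x|e$ with a unit vector $e$. Then $(|r_j|e,z_j)\in\Omega_E$ converges to $(x,z)$.

By uniqueness $u$ is invariant under $O(3)\times\{1\}$. So $w(r,z,t)=u((r,0,0),z,t)$ is smooth and even in $r$, and for $r\ne0$ the heat equation reads $w_t=w_{rr}+\frac2rw_r+w_{zz}$. Hence $U=rw$ is smooth and odd in $r$, and
\[
U_{rr}+U_{zz}=rw_{rr}+2w_r+rw_{zz}=U_t
\]
for $r\ne0$, and by continuity also for $r=0$. If $(r,z)\in\partial E$, then $((r,0,0),z)$ lies in $\overline{\Omega_E}$ but not in $\Omega_E$, because $(|r|,z)\notin E$. So $U=0$ there for $t>0$. Boundedness, continuity and the datum $r$ are inherited from $u$. Finally $\partial_rU=w+rw_r$, so $\partial_z\partial_rU=w_z$ at $r=0$.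
\end{proof}

\section{The frequency argument}

\begin{proposition}\label{prop:key}
Let $E$ be as in Theorem~\ref{thm:general}. Then $0\in E$, and $0$ is a stationary hot spot of $\Omega_E$.
\end{proposition}

\begin{proof}
The average of the images of a point of $E$ under the $m$ rotations by multiples of $2\pi/m$ is $0$, because $m\ge2$; it lies in $E$ by convexity. Let $u$ and $U$ be as in Lemma~\ref{lem:reduction}. Since $u$ is invariant under $(x,z)\mapsto(-x,z)$, we have $\nabla_xu(0,t)=0$. By Lemma~\ref{lem:hot} and \eqref{eq:mixed} it remains to show that $c(t):=\partial_r\partial_zU(0,0,t)$ vanishes for all $t>0$.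

Let $g$ be rotation of $\mathbb R^2$ by $\theta=2\pi/m$. As $g(E)=E$, the functions $U\circ g$ and $U\circ g^{-1}$ are bounded solutions on $E$. Their sum has datum
\[
(r\cos\theta-z\sin\theta)+(r\cos\theta+z\sin\theta)=2\cos\theta\,r ,
\]
so by Lemma~\ref{lem:unique}
\begin{equation}\label{eq:rot}
U\circ g+U\circ g^{-1}=2\cos\theta\;U .
\end{equation}
Since $U$ is odd in $r$, the quadratic part of its Taylor expansion at $0$ is $c(t)\,rz=\frac{c(t)}2\operatorname{Im}\zeta^2$. The rotation $g^{\pm1}$ multiplies $\zeta$ by $e^{\pm i\theta}$, and $\operatorname{Im}(e^{2i\theta}\zeta^2)+\operatorname{Im}(e^{-2i\theta}\zeta^2)=2\cos2\theta\operatorname{Im}\zeta^2$. Comparing quadratic parts in \eqref{eq:rot} gives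
\[
(\cos2\theta-\cos\theta)\,c(t)=0 .
\]
Now $\cos2\theta=\cos\theta$ if and only if $2\theta\equiv\pm\theta$ modulo $2\pi$, that is, $\theta\in2\pi\mathbb Z$ or $3\theta\in2\pi\mathbb Z$. For $\theta=2\pi/m$ this means $m=1$ or $m=3$, and both are excluded. So $c(t)=0$.
\end{proof}

For even $m$ the proposition contains nothing new: then $E$ is invariant under $-1$, hence under $z\mapsto-z$, and $\partial_zu(0,t)=0$ follows from this reflection. The content is in odd $m\ge5$.

\section{The symmetry groups}

\subsection{Proof of Theorem~\ref{thm:main}}

The pentagon satisfies the hypotheses of Proposition~\ref{prop:key} with $m=5$. By that proposition and Lemma~\ref{lem:product}, $0$ is a stationary hot spot of the bounded convex domain $\Omega=\Omega_{E_5}\times(-a,a)^{n-4}$. So every $g\in\mathcal G$ fixes $0$ and is linear and orthogonal. A product may have symmetries that its factors do not show, so we look for a feature of $\Omega$ that every $g$ must respect: the set $A$ of points of $\overline\Omega$ farthest from $0$.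

Write points of $\overline\Omega$ as $(x,z,y)$ with $y\in[-a,a]^{n-4}$. By Lemma~\ref{lem:reduction} $(|x|,z)\in\overline{E_5}$. The pentagon is inscribed in the unit circle, so $|x|^2+z^2+|y|^2\le1+(n-4)a^2$, with equality exactly if $(|x|,z)$ is a vertex and $y\in\{\pm a\}^{n-4}$. The vertices with $r\ge0$ are $(0,1)$, $(\cos18^\circ,\sin18^\circ)$ and $(\cos54^\circ,-\sin54^\circ)$. Hence
\[
A=A_0\times\{\pm a\}^{n-4},\qquad A_0=\{e_4\}\cup S_1\cup S_2,
\]
where $S_1=\{|x|=\cos18^\circ,\ z=\sin18^\circ\}$ and $S_2=\{|x|=\cos54^\circ,\ z=-\sin54^\circ\}$ are $2$-spheres in $\mathbb R^4$. The isolated points of $A$ are exactly those of $\{e_4\}\times\{\pm a\}^{n-4}$. Each $g\in\mathcal G$ permutes them and so fixes their mean $(e_4,0)$. Thus all of $\mathcal G$ fixes two distinct points, and $\mathcal G$ does not act essentially. \qed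

\subsection{Proof of Theorem~\ref{thm:large}}

Put $R_j=2^j$ for $1\le j\le k$. Since $\frac12<\cos54^\circ/\cos18^\circ<1$, this ratio is not a power of $2$, so the $2k$ numbers $R_j\cos18^\circ$, $R_j\cos54^\circ$ are distinct. Let
\[
\Omega=R_1\Omega_{E_5}\times\dots\times R_k\Omega_{E_5}\times(-1,1)^{n-4k}.
\]
By Proposition~\ref{prop:key} and Lemma~\ref{lem:product}, $0$ is a stationary hot spot, so $\mathcal G\subset O(n)$. As in the previous proof, $\mathcal G$ preserves the farthest set
\[
A=R_1A_0\times\dots\times R_kA_0\times\{\pm1\}^{n-4k}.
\]
Let $e^{(j)}$ be the vector $e_4$ in the $j$-th factor. The isolated points of $A$ are those whose $j$-th component is $R_je_4$ for every $j\le k$. Their mean $p=\sum_iR_ie^{(i)}$ is fixed by $\mathcal G$.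

To separate the factors we use the spheres. A connected component of $A$ is a product of $k$ factors, the $j$-th being $\{R_je_4\}$, $R_jS_1$ or $R_jS_2$, and a point of $\{\pm1\}^{n-4k}$. It is congruent to a $2$-sphere only if exactly one factor is a sphere. Because the radii are distinct, it is congruent to a $2$-sphere of radius $R_j\cos18^\circ$ exactly if its $j$-th factor is $R_jS_1$ and its $i$-th factor is $\{R_ie_4\}$ for each $i\ne j$. The group permutes these $2^{n-4k}$ components, hence their centers, and fixes the mean of the centers, which is $p-R_j(1-\sin18^\circ)e^{(j)}$. As $\mathcal G$ is linear and fixes $p$, it fixes $e^{(j)}$, for each $j$.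

Conversely, $\mathcal G$ contains $O(3)$ acting on each factor $\mathbb R^3$ and the sign changes of the last $n-4k$ coordinates. So a fixed vector lies in the span of $e^{(1)},\dots,e^{(k)}$, and the fixed space has dimension exactly $k$. \qed

\subsection{Proof of Theorem~\ref{thm:general}}

Stationarity is Proposition~\ref{prop:key}. So $\mathcal G=\mathcal G(\Omega_E)$ fixes $0$, hence $\mathcal G\subset O(4)$, and it contains $K=O(3)\times\{1\}$.

If $E$ is invariant under $z\mapsto-z$, then $-I\in\mathcal G$; its only fixed point is $0$, so $\mathcal G$ acts essentially.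

Suppose $E$ is not invariant under $z\mapsto-z$, and let $g\in\mathcal G$, $v=ge_4$. We show $v=e_4$ by excluding the other possibilities.

\emph{Case $v\ne\pm e_4$.} The idea is that rotational symmetry about two different axes forces a ball. For $\omega\in S^3$ let $f(\omega)=\sup\{s>0:s\omega\in\Omega_E\}$. Since $\Omega_E$ is bounded, open, convex and contains $0$, $f$ is finite, positive and continuous: $1/f$ is the restriction to $S^3$ of the gauge of $\Omega_E$, which is a finite convex function, positive away from $0$. Also $f$ is $\mathcal G$-invariant. Invariance under $K$, which is transitive on each set $\{\omega\cdot e_4=\mathrm{const}\}$, gives $f(\omega)=\varphi(\omega\cdot e_4)$ for some function $\varphi$. Invariance under $gKg^{-1}$, the group of all orthogonal maps fixing $v$, gives $f(\omega)=\chi(\omega\cdot v)$. Let $\pi$ be the orthogonal projection onto the plane $\Pi$ spanned by $e_4$ and $v$. It maps $S^3$ onto the closed unit disc of $\Pi$, and $f=F\circ\pi$ with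
\[
F(q)=\varphi(q\cdot e_4)=\chi(q\cdot v).
\]
The functions $q\cdot e_4$ and $q\cdot v$ are linear coordinates on $\Pi$. On a small coordinate parallelogram in the open disc, $F$ depends only on the first coordinate and also only on the second, so it is constant there; as the open disc is connected, $F$ is constant on it. The points $\omega\in S^3\setminus\Pi$ project into the open disc and are dense in $S^3$, so the continuous function $f$ is constant. Then $\Omega_E$ is a ball about $0$ and $E$ is a disc about $0$, which is invariant under $z\mapsto-z$. This is a contradiction.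

\emph{Case $v=-e_4$.} Then $g$ preserves $e_4^\perp=\mathbb R^3$, so $g(x,z)=(Bx,-z)$ with $B\in O(3)$. Composing with $(B^{-1},1)\in K$ shows that $(x,z)\mapsto(x,-z)$ lies in $\mathcal G$. So $(|x|,z)\in E$ if and only if $(|x|,-z)\in E$, and $E$, being symmetric in $r$, is invariant under $z\mapsto-z$. This is again a contradiction.

So every $g\in\mathcal G$ fixes $e_4$, that is, $\mathcal G=O(3)\times\{1\}$, which does not act essentially.

\emph{The analytic example.} Use polar coordinates $r=\rho\cos\theta$, $z=\rho\sin\theta$ and let $E$ be the region $\rho<R(\theta)$ with $R=1+\varepsilon\sin5\theta$, $0<\varepsilon<1/27$. Since $\sin5\theta$ is unchanged by $\theta\mapsto\theta+2\pi/5$ and by $\theta\mapsto\pi-\theta$ and changes sign under $\theta\mapsto-\theta$, the set $E$ is invariant under rotation by $2\pi/5$ and under $r\mapsto-r$, but not under $z\mapsto-z$. The curvature of a polar curve is $(R^2+2R'^2-RR'')/(R^2+R'^2)^{3/2}$. With $R'=5\varepsilon\cos5\theta$ and $R''=-25\varepsilon\sin5\theta$ its numerator is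
\[
1+27\varepsilon\sin5\theta+26\varepsilon^2\sin^25\theta+50\varepsilon^2\cos^25\theta\ \ge\ 1-27\varepsilon>0 .
\]
A simple closed plane curve of positive curvature bounds a convex region, so $E$ is convex and the first part of the theorem applies with $m=5$.

From $T_5(\cos\varphi)=\cos5\varphi$ with $\varphi=\frac\pi2-\theta$ we get $T_5(\sin\theta)=\cos(\frac{5\pi}2-5\theta)=\sin5\theta$. If $X=(x,z)\ne0$ and $(|x|,z)$ has polar coordinates $(\rho,\theta)$, then $\rho=|X|$ and $\sin\theta=X_4/|X|$. Hence $\Omega_E=\{|X|<1+\varepsilon T_5(X_4/|X|)\}$. Its boundary is the radial graph over $S^3$ of the function $1+\varepsilon T_5(\omega_4)$, which is the restriction of a polynomial. So the boundary is real-analytic and converges to $S^3$ in $C^\infty$ as $\varepsilon\to0$. \qed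

\section{Regular polygons, and why the triangle fails}\label{sec:triangle}

\begin{proof}[Proof of Theorem~\ref{thm:polygons}]
The polygon $E_m$ is invariant under $r\mapsto-r$ and under rotation by $2\pi/m$. For even $m$ it is also invariant under $-1$, hence under $z\mapsto-z$; for odd $m$ it is not invariant under $z\mapsto-z$, because $i$ is a vertex and $-i$ is not. For $m\ne3$ all claims follow from Theorem~\ref{thm:general}. It remains to treat $m=3$. Write $E=E_3$; its vertices are $(0,1)$ and $(\pm\frac{\sqrt3}2,-\frac12)$.

\medskip
\noindent\textbf{$\mathcal G(\Omega_E)$ does not act essentially.}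
Here no stationary hot spot is available to pin the origin, but the smallest ball containing $\overline{\Omega_E}$ does the job. The points $v_1=e_4$ and $v_{2,3}=\bigl((\pm\frac{\sqrt3}2,0,0),-\frac12\bigr)$ of $\overline{\Omega_E}$ are unit vectors with sum $0$. If $\overline{\Omega_E}$ lies in the closed ball of radius $\rho$ about $c$, then
\[
\rho^2\ge\tfrac13\sum_{j=1}^3|v_j-c|^2=1+|c|^2 .
\]
So the closed unit ball about $0$, which contains $\overline{\Omega_E}$, is the unique smallest one, and every $g\in\mathcal G$ fixes its center $0$. The points of $\overline{\Omega_E}$ farthest from $0$ are $e_4$ and the $2$-sphere $\{|x|=\frac{\sqrt3}2,\ z=-\frac12\}$. Each $g$ preserves this set and therefore fixes its only isolated point $e_4$. Thus $\mathcal G$ fixes $0$ and $e_4$.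

\medskip
\noindent\textbf{$\Omega_E$ has no stationary hot spot.}
Suppose $P(t)=\{\xi_0\}$ for all $t>0$. Since $\xi_0$ is fixed by $O(3)\times\{1\}$, we have $\xi_0=((0,0,0),z_0)$ with $-\frac12<z_0<1$. Put $p=(0,z_0)\in E$. By \eqref{eq:mixed}
\begin{equation}\label{eq:zero}
\partial_r\partial_zU(p,t)=0\qquad\text{for all }t>0 .
\end{equation}
To contradict this for every $z_0$ we need an explicit formula for $U$. Equilateral triangles tile the plane by reflection, so the method of images applies. It expresses \eqref{eq:zero} through integrals over circles about $p$, and the first circles that leave $E$ give the contradiction.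

\emph{The reflected datum.} Write $y=(y_1,y_2)$ for points of the plane, and
\[
E=\{y:\ y\cdot n_j<\tfrac12,\ j=0,+,-\},\qquad n_0=(0,-1),\quad n_\pm=\bigl(\pm\tfrac{\sqrt3}2,\tfrac12\bigr).
\]
Let $W$ be the group generated by the reflections $s_0,s_+,s_-$ in the lines $y\cdot n_j=\frac12$. Recall that the triangles $wE$, $w\in W$, are pairwise disjoint for distinct $w$, and that their closures tile the plane. Their sides lie on a locally finite family of lines. Let $\det w=\pm1$ be the determinant of the linear part of $w$, and define almost everywhere
\[
\widetilde U_0(wy)=\det(w)\,y_1,\qquad y\in E,\ w\in W .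
\]
Then $|\widetilde U_0|\le\frac{\sqrt3}2$, $\widetilde U_0(y)=y_1$ on $E$, and $\widetilde U_0\circ s_j=-\widetilde U_0$. Let $G_t(y)=(4\pi t)^{-1}e^{-|y|^2/4t}$. The function $V(\cdot,t)=G_t*\widetilde U_0$ is bounded and solves the heat equation; it tends to $y_1$ locally uniformly on $E$ as $t\to0$; and it is odd under each $s_j$, so it vanishes on $\partial E$ for $t>0$. Thus $V$ is a bounded solution on $E$ with datum $y_1=r$, and by Lemma~\ref{lem:unique} $U=V$ on $E$.

\emph{Integrals over circles.} Differentiating the Gaussian, using $p_1=0$ and passing to polar coordinates about $p$, we can write \eqref{eq:zero} as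
\[
0=\frac1{4t^2}\int_{\mathbb R^2}G_t(y-p)\,y_1(y_2-z_0)\,\widetilde U_0(y)\,dy=\frac1{16\pi t^3}\int_0^\infty e^{-\rho^2/4t}I(\rho)\,d\rho,
\]
\[
I(\rho)=\int_{|y-p|=\rho}y_1(y_2-z_0)\,\widetilde U_0(y)\,d\sigma(y).
\]
Each circle meets the lines of the tiling in a finite set, so $I(\rho)$ is defined for every $\rho>0$, and $|I(\rho)|\le\sqrt3\,\pi\rho^3$. With $s=\rho^2$ the last integral over $\rho$ is the Laplace transform of $I(\sqrt s)/(2\sqrt s)$ at $1/(4t)$. It vanishes for all $t>0$, so by injectivity of the Laplace transform
\begin{equation}\label{eq:Izero}
I(\rho)=0\qquad\text{for almost every }\rho>0 .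
\end{equation}
We contradict \eqref{eq:Izero} at the first radii at which the circle about $p$ leaves $E$. Since $\int_{|y-p|=\rho}y_1^2(y_2-z_0)\,d\sigma=0$ by reflection in the line $y_2=z_0$, and since $\widetilde U_0=y_1$ on $E$,
\begin{equation}\label{eq:outside}
I(\rho)=\int_{\{|y-p|=\rho\}\setminus E}y_1(y_2-z_0)\bigl(\widetilde U_0(y)-y_1\bigr)\,d\sigma(y).
\end{equation}

\emph{The first arcs.} The distances from $p$ to the side lines are $z_0+\frac12$ for $n_0$ and $\frac{1-z_0}2$ for $n_\pm$. Let $d=\min\{z_0+\frac12,\frac{1-z_0}2\}=\operatorname{dist}(p,\partial E)$. The base is nearest when $z_0\le0$, and the sides $n_\pm$ are nearest when $z_0\ge0$. The closed disc of radius $d$ about $p$ meets $\partial E$ only in the feet $p+dn_j$ of the nearest sides. These are interior points of the sides: the foot on the base is $(0,-\frac12)$; for $z_0\ge0$ the feet on the sides $n_\pm$ are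
\[
\bigl(\pm\tfrac{\sqrt3}2d,\ z_0+\tfrac d2\bigr),\qquad d=\tfrac{1-z_0}2\in(0,\tfrac12],
\]
with $0<\frac{\sqrt3}2d<\frac{\sqrt3}2$. Let $\rho>d$ be close to $d$. Then the circle $|y-p|=\rho$ crosses only the lines of the nearest sides. Beyond such a line it has one arc, of length $\ell(\rho)=2\rho\arccos(d/\rho)$, centered on the ray from $p$ through the foot. As $\rho\downarrow d$ we have $\ell(\rho)\to0$ and the arc shrinks to the foot, which is an interior point of the side; so the arc lies, up to endpoints, in the neighboring triangle $s_jE$. These arcs make up the part of the circle outside $E$. On the arc across side $j$ we have $\widetilde U_0(y)=-(s_jy)_1$. Let $I_j(\rho)$ be its contribution to \eqref{eq:outside}.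

\emph{Base.} Here $s_0y=(y_1,-1-y_2)$, so $\widetilde U_0-y_1=-2y_1$, and the integrand is $-2y_1^2(y_2-z_0)$. As $y_2<-\frac12<z_0$ inside the arc, the integrand is positive off $y_1=0$, and
\[
I_0(\rho)>0 .
\]
The arc has its midpoint on $y_1=0$, so $|y_1|\le\ell(\rho)$ on it, and with $|y_2-z_0|\le\rho$ also $I_0(\rho)\le2\rho\,\ell(\rho)^3$.

\emph{Sides $n_\pm$.} Here $s_\pm y=y-2(y\cdot n_\pm-\frac12)n_\pm$, so
\[
\widetilde U_0(y)-y_1=-2y_1\pm\sqrt3\,\bigl(y\cdot n_\pm-\tfrac12\bigr).
\]
At the foot the last term vanishes and the integrand of \eqref{eq:outside} equals $-2y_1^2(y_2-z_0)=-2\cdot\frac34d^2\cdot\frac d2=-\frac34d^3$. By continuity the integrand is at most $-c$ on the arc, with $c=\frac38d^3>0$, once $\rho$ is close to $d$. So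
\[
I_\pm(\rho)\le-c\,\ell(\rho).
\]

\emph{Conclusion.} There are three cases, each for all $\rho>d$ close to $d$.
\begin{itemize}
\item If $z_0<0$, only the base is nearest, and $I=I_0>0$.
\item If $z_0>0$, exactly the sides $n_\pm$ are nearest, and $I=I_++I_-<0$.
\item If $z_0=0$, all three sides are nearest, with arcs of equal length, and $I=I_0+I_++I_-\le2\rho\,\ell(\rho)^3-2c\,\ell(\rho)<0$, because $\ell(\rho)\to0$ as $\rho\downarrow d$.
\end{itemize}
In each case $I\ne0$ on an interval $(d,d+\delta)$, contrary to \eqref{eq:Izero}. Hence $\Omega_{E_3}$ has no stationary hot spot.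
\end{proof}

\begin{remark}
In the case $z_0=0$ the powers $\ell^3$ and $\ell$ have a meaning in $\mathbb R^4$. The part of the three-dimensional sphere of radius $\rho$ about $\xi_0$ that lies beyond the flat base is a small cap around one point, of area of order $\ell^3$. The part that lies beyond the lateral boundary is a thin shell around a $2$-sphere, of area of order $\ell$. This is the imbalance described heuristically at the end of Section~\ref{sec:idea}.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Convex Domains With Stationary Hot Spots}, \texttt{http://www.math.grinnell.edu/\~{}chamberl/papers/hot\_spot.pdf}.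
\bibitem{BL} Brascamp and Lieb, J. Funct. Anal. \textbf{22} (1976), 366--389.
\end{thebibliography}

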